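# Two-counter machines in the lattice of c.e. vector spaces modulo finite dimension

## 1. The space $V_\infty$, its c.e. subspaces, and equality modulo finite dimension

**Definition (the space).** Let $F$ be a computable field. $V_\infty$ is the standard fully effective vector space of countably infinite dimension over $F$: its underlying set is identified with $\omega$, the vector operations (addition and $F\times V_\infty\to V_\infty$) are computable, and it is decidable whether a given finite set of vectors is linearly dependent.

*Example.* Take $F=\mathbb Q$ and finitely supported sequences of rationals, coded by natural numbers. Gaussian elimination decides linear dependence.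

Go through the vectors in the order of $\omega$ and put the $k$-th one in the basis iff it is independent of the earlier ones. This gives a **computable basis**, and we may index it by any infinite computable set we like, for instance $\mathbb N^3$ or $\{1,2,3\}\times\mathbb N^3$. We do this all the time.

**Definition (c.e. subspaces).** $\mathcal L(V_\infty)$ is the lattice of those subspaces of $V_\infty$ that are computably enumerable sets, ordered by inclusion, with meet $V\cap W$ and join $V+W$. It is bounded, with $0=\{0\}$ and $1=V_\infty$.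

*Example.* The span of a c.e. set of vectors is c.e.: list all linear combinations. In particular, for a computable basis $(b_i)$ and a c.e. set $A\subseteq\omega$, $\operatorname{span}\{b_i:i\in A\}$ is a c.e. subspace. It contains $b_i$ iff $i\in A$, so it is undecidable as a set when $A$ is not computable.

**Definition (modulo finite dimension).** Write $V=^*W$ if $\dim\big((V+W)/(V\cap W)\big)<\infty$. This is a congruence on $\mathcal L(V_\infty)$ (Lemma 2 will confirm it once more), and $\mathcal L^*(V_\infty)$ is the quotient, a bounded lattice in the signature $\{\wedge,\vee,0,1\}$. Here $0$ is the class of finite-dimensional subspaces and $1$ is the class of $V_\infty$.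

*Example.* $\operatorname{span}\{b_i:i\ge 5\}$ represents $1$, while $\operatorname{span}\{b_{2i}:i\in\omega\}$ represents neither $0$ nor $1$. The order is read off as follows: $[S]\le[T]$ means $S\cap T=^*S$, that is, $S/(S\cap T)$ is finite-dimensional.

**Definition (sentences).** A term is built from variables and $0,1$ by $\wedge,\vee$; "$s\le t$" abbreviates the equation $s\wedge t=s$. The $\forall\exists$-sentences are $\forall\bar x\,\exists\bar y\,\varphi$ with $\varphi$ quantifier-free. A *pp-sentence* is $\exists\bar x\bigwedge_i s_i(\bar x)=t_i(\bar x)$: a finite system of equations is solvable. A *positive universal* sentence is $\forall\bar x\,\psi$ with $\psi$ built from equations by $\wedge$ and $\vee$ of formulas.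

*Example.* $\exists x\exists y\,(x\wedge y=0\ \text{and}\ x\vee y=1)$ is a pp-sentence. It holds in $\mathcal L^*(V_\infty)$: split a computable basis into two infinite computable parts. Adding the equation $x=y$ gives a false pp-sentence, since then $0=x\wedge x=x=x\vee x=1$.

For a vector space $U$, $\mathrm{Sub}(U)$ denotes the bounded lattice of *all* subspaces of $U$ with $\cap$, $+$, $\{0\}$, $U$.

**Definition (two-counter machine).** There are a finite state set $Q$, a start state $q_0$ and a halting state $h$. Each $q\ne h$ has one instruction, for a counter $c\in\{1,2\}$: either $I(c,q')$, "add $1$ to counter $c$ and go to $q'$"; or $D(c,q',q'')$, "if counter $c$ is $0$ go to $q'$, otherwise subtract $1$ and go to $q''$". A configuration $(q,a,b)$ consists of the state and the two counter values.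

*Example.* Let $Q=\{q_0,h\}$ with the single instruction $D(1,q_0,h)$ at $q_0$. From $(q_0,n,0)$ this machine halts after one step if $n\ge1$, and stays at $(q_0,0,0)$ forever if $n=0$. We call it the toy machine.

We use one theorem of computability theory, due to Minsky (Ann. of Math. 74 (1961) 437–455; *Computation: Finite and Infinite Machines*, 1967, Ch. 14): for every partial computable $f$ there is a two-counter machine which, started with counters $(2^k,0)$, halts iff $f(k)$ is defined. Take $f$ with noncomputable domain. For the rest of the lecture $M$ is a fixed machine for which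
$$H=\{n: M\text{ halts from }(q_0,n,0)\}$$
is not computable. (If $H$ were computable, then asking whether $2^k\in H$ would decide the domain of $f$.)

## 2. The decision problem for $\forall\exists$-sentences, and three theorems

The chapter "The Lattice of Computably Enumerable Vector Spaces" poses the following problem. Is there an algorithm that takes a sentence $\forall\bar x\exists\bar y\,\varphi(\bar x,\bar y)$, with $\varphi$ quantifier-free in $\{\wedge,\vee,0,1\}$, and decides whether it holds in $\mathcal L^*(V_\infty)$? The algorithm may depend on $F$, and if the answer depends on $F$ we want to know for which $F$ it is positive. As background, the full first-order theories of $\mathcal L^*(V_\infty)$ and $\mathcal L(V_\infty)$ are undecidable (Nerode and Smith), and the theory of $\mathcal L(V_\infty)$ has the same complexity as first-order number theory (Galminas and Rosenthal).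

Let us try one such sentence by hand: $\forall x\exists y\,(x\wedge y=0\text{ and }x\vee y=1)$, "every element has a complement". In $\mathrm{Sub}(U)$ it holds. In $\mathcal L^*(V_\infty)$ it fails. Let $A$ be c.e. and not computable, and let $V=\operatorname{span}\{b_i:i\in A\}$. Suppose $W$ is c.e. with $V\cap W$ finite-dimensional and $V+W$ of finite codimension. Adding a finite-dimensional space $C$ to $W$ gives a c.e. $W_1=W+C$ with $V+W_1=V_\infty$. The space $E=V\cap W_1$ is still finite-dimensional, because it maps to $W_1/W$ with kernel $V\cap W$. Now decide whether $i\in A$: search for $v\in V$, $w\in W_1$ with $b_i=v+w$. Then $b_i\in V$ iff $w\in V$ iff $w\in E$, and the last condition is decidable because $E$ is spanned by finitely many known vectors. So $A$ is computable, a contradiction.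

Here a computability argument refuted the sentence, and another sentence would need another argument. In fact no algorithm exists.

**Theorem 1.** Let $F$ be any computable field. There are a fixed finite set of variables and a computable sequence $(S_n)$ of finite systems of equations in these variables such that $\{n:S_n\text{ is solvable in }\mathcal L^*(V_\infty)\}$ is not computable. Hence the set of true sentences $\forall\bar x\,\neg\bigwedge S_n(\bar x)$ is not computable, so the $\forall$-theory, the $\exists$-theory, and in particular the $\forall\exists$-theory of $\mathcal L^*(V_\infty)$ are undecidable.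

**Theorem 2.** (a) Theorem 1 holds with five variables: solvability in $\mathcal L^*(V_\infty)$ of finite systems of equations in $5$ unknowns is undecidable. (b) The same systems work for $\mathcal L(V_\infty)$, and for every bounded lattice $L$ with $0\neq1$ that embeds (preserving $0,1$) in $\mathrm{Sub}(U)$ for a vector space $U$ over some field and admits a homomorphism of bounded lattices $\mathcal L(V_\infty)\to L$.

**Theorem 3.** (a) The set of positive universal sentences true in $\mathcal L^*(V_\infty)$ is decidable, and depends only on $\operatorname{char}F$. In particular the equational theory is decidable. (b) The set of true prenex sentences with at most three variables (any prefix) is decidable.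

So positive universal sentences are decidable and pp-sentences are not; three variables are decidable and five existential variables are not. The case of four variables is not determined here.

The plan for Theorem 1 is to write down equations $S_n$ that are solvable iff $M$ does *not* halt from $(q_0,n,0)$.

## 3. Graphs of linear maps as lattice elements

A machine step is a function, so we must express functions by subspaces. Let $A,B,C\le U$ be independent: $A\cap B=0$ and $(A+B)\cap C=0$. For linear $f:A\to B$ put
$$\Gamma(f)=\{a-f(a):a\in A\}\le A+B .$$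
Since $A\cap B=0$, an element of $A+B$ has unique components, so $\Gamma(f)=\Gamma(f')$ iff $f=f'$. If $f$ is bijective, then $\Gamma(f)=\Gamma(f^{-1})$, because $f(a)-a=-(a-f(a))$.

*Example.* If $A,B$ have bases $(a_r)$, $(b_r)$ and $f(a_r)=b_{r+1}$, then $\Gamma(f)=\operatorname{span}\{a_r-b_{r+1}\}$. It meets $A$ and $B$ in $0$; moreover $\Gamma(f)+B=A+B$, while $\Gamma(f)+A$ misses $b_0$.

**Lemma 1.** (a) For $G\le A+B$: $G=\Gamma(f)$ for some linear $f:A\to B$ iff $G\cap B=0$ and $G+B=A+B$. Then $\ker f=G\cap A$, and $f$ is onto iff $G+A=A+B$.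
(b) For $P\le A$ and $Q\le B$: $(P+\Gamma(f))\cap B=f(P)$ and $(Q+\Gamma(f))\cap A=f^{-1}(Q)$.
(c) For linear $f:A\to B$ and $g:B\to C$: $(\Gamma(f)+\Gamma(g))\cap(A+C)=\Gamma(g\circ f)$.

**Proof.** (a) Assume $G\cap B=0$ and $G+B=A+B$. Each $a\in A$ lies in $G+B$, so $a-b\in G$ for some $b\in B$; two such $b$ differ by an element of $G\cap B=0$, so $b$ is unique. Put $f(a)=b$. By uniqueness $f$ is linear, and $\Gamma(f)\le G$. Conversely, if $x\in G$, write $x=a-b$ with $a\in A$, $b\in B$; then $b=f(a)$, so $x\in\Gamma(f)$. In the other direction, if $G=\Gamma(f)$ and $a-f(a)\in B$, then $a\in A\cap B=0$, so $G\cap B=0$; and $a=(a-f(a))+f(a)$ shows $A\le G+B$. Next, $f(a)=0$ iff $a\in G$: if $a\in G$, then $a=a'-f(a')$ for some $a'$, and comparing components gives $a=a'$ and $f(a)=0$. Finally $G+A=A+f(A)$, which equals $A+B$ iff $f(A)=B$.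

(b) Let $p\in P$ and $a\in A$. Then $p+a-f(a)\in B$ iff $a=-p$, and the value is $f(p)$. Let $q\in B$. Then $q+a-f(a)\in A$ iff $q=f(a)$, and the value is $a$; letting $q$ range over $Q$ we get all $a$ with $f(a)\in Q$.

(c) $a-f(a)+b-g(b)$ has $B$-component $b-f(a)$, so it lies in $A+C$ iff $b=f(a)$, and the value is $a-g(f(a))$. $\square$

An operator on $A$ cannot itself be a subspace of $A$, but a *pair* of graphs gives one. Let $g=\Gamma(\gamma)$ with $\gamma:A_1\to A_2$ bijective and $u=\Gamma(\mu)$ with $\mu:A_1\to A_2$ injective; put $X=\gamma^{-1}\mu:A_1\to A_1$. For $P\le A_1$, two uses of (b) give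
$$\big(((P+u)\cap A_2)+g\big)\cap A_1=\gamma^{-1}(\mu(P))=X(P),\tag{1}$$
$$\big(((P+g)\cap A_2)+u\big)\cap A_1=\mu^{-1}(\gamma(P))=X^{-1}(P)\quad(\text{preimage}).\tag{2}$$
So a lattice term can push a subspace forward and pull it back along $X$.

## 4. The toy machine in $\mathrm{Sub}(U)$, and what breaks for two counters in $\mathcal L^*(V_\infty)$

Let an injective operator $X$ on a space $A$ play the role of "add $1$". Code the counter value $a$ by $X^aE$ for some $E\le A$, and let $P_q\le A$ be a space that contains the codes of all configurations reached in state $q$. For the toy machine started at $n$ the requirements are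
$$X^nE\le P_{q_0},\qquad P_{q_0}\cap Z_1\le P_{q_0},\qquad X^{-1}(P_{q_0})\le P_h,\qquad P_h=0,$$
where $Z_1\ge E$ stands for "counter is zero". If $n\ge1$, then $X(X^{n-1}E)\le P_{q_0}$ gives $X^{n-1}E\le X^{-1}(P_{q_0})\le P_h=0$, so $E=0$ by injectivity. If $n=0$, there is a solution with $E\ne0$: let $A$ have basis $(b_r)$, $Xb_r=b_{r+1}$, $E=Z_1=P_{q_0}=\operatorname{span}\{b_0\}$; then $X^{-1}(P_{q_0})=0$. So halting forces $E=0$, and not halting allows $E\neq0$. Four things have to be dealt with before this becomes a proof.

*One vector per configuration is too little.* In the solution above $E$ is one-dimensional, so in $\mathcal L^*(V_\infty)$ it is $0$. Every configuration must be represented by an infinite-dimensional space. We use basis vectors $b_{rst}$ in which $(r,s)$ are counter values and $t\in\mathbb N$ counts copies.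

*$E\ne0$ is not an equation.* Without such a condition $E=0$, $P_q=0$ is always a solution. In a universal sentence one could write the inequation, but for pp-sentences we need equations that forbid $E=0$. The trick is to demand that the whole space $A_1$ injects into a copy of $E$: if $E=0$, this kills $A_1$, hence everything, and contradicts $0\ne1$.

*The two successor operators must commute.* With $X$ and $Y$ for the two counters we want to undo $X$ on a space $X^aY^bE$. Without commutativity this fails. Take a space with basis all words in $x,y$, let $X,Y$ prefix the letters $x,y$, and let $E$ be spanned by the empty word. Then $YXE=\operatorname{span}\{yx\}$ and $X^{-1}(YXE)=0$, not $YE$. Commutation is an identity between composites, so by Lemma 1(c) we want a third space $A_3$.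

*Representatives satisfy equations only up to finite dimension.* A sensible first idea is to pass from a solution in $\mathcal L^*(V_\infty)$ to representatives that satisfy the equations exactly, and then to argue in $\mathrm{Sub}(V_\infty)$. This cannot be done in general, as the following example shows.

*Example.* Let $A_i$ have basis $(b^i_r)_{r\in\mathbb N}$ for $i=1,2$ with $A_1\oplus A_2=V_\infty$, $\gamma(b^1_r)=b^2_r$, $\mu(b^1_r)=b^2_{r+1}$, $g=\Gamma(\gamma)$, $u=\Gamma(\mu)$, $X=\gamma^{-1}\mu$. Modulo finite dimension, $g$ and $u$ satisfy *all* the conditions "graph of a bijection $A_1\to A_2$", since $u+A_1$ has codimension $1$ in $A_1+A_2$. Suppose $A_1',A_2',g',u'$ are $=^*$ to these and satisfy the conditions exactly, with bijections $\gamma',\mu':A_1'\to A_2'$. Put $X'=\gamma'^{-1}\mu'$, a bijection of $A_1'$. Let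
$$B=\{a\in A_1\cap A_1':\ \mu(a)\in A_2',\ a-\mu(a)\in u',\ Xa\in A_1',\ Xa-\mu(a)\in g'\}.$$
Each condition defines a subspace of finite codimension in $A_1$ (preimages of finite-codimensional spaces under linear maps; recall $\mu(a)=\gamma(Xa)$, so $Xa-\mu(a)\in g$). For $a\in B$ we read off $\mu'(a)=\mu(a)$ and $\gamma'(Xa)=\mu(a)$, so $X'a=Xa$. Let $C=XB=X'B$ and $J=A_1\cap A_1'$, which contains $B$ and $C$; all these spaces have finite codimension in $A_1$ and in $A_1'$. Then
$$\dim A_1/C-\dim A_1/B=\dim J/C-\dim J/B=\dim A_1'/C-\dim A_1'/B .$$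
The right side is $0$ because $X'$ is a bijection of $A_1'$ carrying $B$ to $C$. The left side is $1$, because $X$ is injective with $\dim A_1/XA_1=1$, so $\dim A_1/C=1+\dim XA_1/XB=1+\dim A_1/B$. This contradiction shows that this solution has no exact representatives.

So instead of lifting the solution to $V_\infty$, we look for another vector space in which the class of a subspace is an honest subspace.

## 5. Embedding $\mathcal L^*(V_\infty)$ into $\mathrm{Sub}(U)$

**Lemma 2.** $\mathcal L^*(V_\infty)$ embeds, preserving $\wedge,\vee,0,1$, into $\mathrm{Sub}(U)$ for some nonzero $F$-vector space $U$.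

**Proof.** Let $V=V_\infty$. Replace vectors by infinite sequences of vectors, and forget sequences that live in a finite-dimensional space. Let $V^{\mathrm{fin}}\le V^{\mathbb N}$ consist of the sequences whose terms span a finite-dimensional space; it is a subspace, since the terms of a sum lie in the sum of the two spans. Put
$$U=V^{\mathbb N}/V^{\mathrm{fin}},\qquad \Phi(S)=(S^{\mathbb N}+V^{\mathrm{fin}})/V^{\mathrm{fin}}\quad(S\le V).$$
Then $\Phi(0)=0$ and $\Phi(V)=U$; and $U\ne0$, because an enumeration of a basis is not in $V^{\mathrm{fin}}$.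

**Step 1: joins.** To see that $\Phi$ respects sums, decompose each term of a sequence: $(S+T)^{\mathbb N}=S^{\mathbb N}+T^{\mathbb N}$, so $\Phi(S+T)=\Phi(S)+\Phi(T)$.

**Step 2: meets.** To see that $\Phi$ respects intersections, the inclusion $\Phi(S\cap T)\subseteq\Phi(S)\cap\Phi(T)$ is clear. For the converse, take an element of the right side. It is the class of some $s\in S^{\mathbb N}$ and also of some $t\in T^{\mathbb N}$, with $d=s-t\in V^{\mathrm{fin}}$. Let $D$ be the span of the terms $d_k$; it is finite-dimensional and $D\le S+T$. Choose linear $\sigma:D\to S$ and $\tau:D\to T$ with $x=\sigma(x)-\tau(x)$ for $x\in D$, by choosing values on a basis of $D$. From $s_k-t_k=d_k=\sigma(d_k)-\tau(d_k)$ we get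
$$s_k-\sigma(d_k)=t_k-\tau(d_k)\in S\cap T .$$
The sequence $(\sigma(d_k))_k$ lies in $\sigma(D)$, which is finite-dimensional, so it belongs to $V^{\mathrm{fin}}$. Hence the class of $s$ lies in $\Phi(S\cap T)$.

**Step 3: $\Phi$ depends only on the class.** If $D$ is finite-dimensional, then $D^{\mathbb N}\le V^{\mathrm{fin}}$, so $\Phi(D)=0$. If $S=^*T$, write $S+T=(S\cap T)+D$ with $\dim D<\infty$. By Step 1, $\Phi(S+T)=\Phi(S\cap T)$, and $\Phi(S)$, $\Phi(T)$ lie between these two, so $\Phi(S)=\Phi(T)$.

**Step 4: $\Phi$ separates classes.** Suppose $\Phi(S)\le\Phi(T)$ but $S/(S\cap T)$ is infinite-dimensional. Choose $s_k\in S$ $(k\in\mathbb N)$ linearly independent modulo $T$, and write $s=t+d$ with $t\in T^{\mathbb N}$, $d\in V^{\mathrm{fin}}$. Modulo $T$ we have $s_k\equiv d_k$, so the $s_k$ span a finite-dimensional space modulo $T$, a contradiction. So $\Phi(S)=\Phi(T)$ implies that $S/(S\cap T)$ and $T/(S\cap T)$ are finite-dimensional, and therefore so is their direct sum $(S+T)/(S\cap T)$.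

The meet and join of $\mathcal L(V_\infty)$ are $\cap$ and $+$. So $[S]\mapsto\Phi(S)$ is a well-defined injective homomorphism of bounded lattices. (In passing: by Steps 3 and 4, $=^*$ is the kernel of a lattice homomorphism, hence a congruence.) $\square$

## 6. The systems $S_n$

The variables are $a_1,a_2,a_3$; $g,g',u,u',v,v'$; $e,z_1,z_2$; $k$; and $p_q$ for $q\in Q$. Their number is fixed, since $M$ is fixed. Following (1) and (2), abbreviate
$$\mathrm{up}_u(t)=(((t\vee u)\wedge a_2)\vee g)\wedge a_1,\qquad \mathrm{dn}_u(t)=(((t\vee g)\wedge a_2)\vee u)\wedge a_1,$$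
and let $\mathrm{up}_v,\mathrm{dn}_v$ be the same with $v$ for $u$. The system $S_n$ consists of the following equations.

1. **(E1)** $a_1\wedge a_2=0$, $(a_1\vee a_2)\wedge a_3=0$; and **(T)** $a_1\vee a_2\vee a_3=1$.
2. **(E2)** For $w\in\{g,u,v\}$: $w\le a_1\vee a_2$, $w\wedge a_2=0$, $w\vee a_2=a_1\vee a_2$, $w\wedge a_1=0$. For $w\in\{g',u',v'\}$: the same with $(a_2,a_3)$ in place of $(a_1,a_2)$. Also $g\vee a_1=a_1\vee a_2$ and $g'\vee a_2=a_2\vee a_3$.
3. **(E3)** $(g\vee u')\wedge(a_1\vee a_3)=(u\vee g')\wedge(a_1\vee a_3)$; $(g\vee v')\wedge(a_1\vee a_3)=(v\vee g')\wedge(a_1\vee a_3)$; $(u\vee v')\wedge(a_1\vee a_3)=(v\vee u')\wedge(a_1\vee a_3)$.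
4. **(E4)** $e,z_1,z_2,p_q\le a_1$; $e\le z_1$, $e\le z_2$; $\mathrm{up}_v(z_1)\le z_1$, $\mathrm{up}_u(z_2)\le z_2$.
5. **(E5)** $\mathrm{up}_u^n(e)\le p_{q_0}$ ($n$-fold iterate); $p_h=0$; and for each $q\ne h$, according to its instruction,
   - $I(1,q')$: $\mathrm{up}_u(p_q)\le p_{q'}$; $\ I(2,q')$: $\mathrm{up}_v(p_q)\le p_{q'}$;
   - $D(1,q',q'')$: $p_q\wedge z_1\le p_{q'}$ and $\mathrm{dn}_u(p_q)\le p_{q''}$;
   - $D(2,q',q'')$: $p_q\wedge z_2\le p_{q'}$ and $\mathrm{dn}_v(p_q)\le p_{q''}$.
6. **(E6)** $k\le a_1\vee a_2$, $k\wedge a_1=0$, $k\vee a_2=a_1\vee a_2$, $(k\vee a_1)\wedge a_2\le(e\vee g)\wedge a_2$.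

Here is how to read them. (E1) gives three independent spaces. (E2) makes the six elements graphs of injective maps, those of $g,g'$ bijective. (E3) forces commutation. (E4) provides "counter $1$ is zero" and "counter $2$ is zero"; changing the other counter keeps one inside. (E5) is the program. (E6) is the clause that forbids $e=0$. The condition (T) is isolated because Section 10 drops it. Clearly $n\mapsto S_n$ is computable.

## 7. Halting forces every block to be zero

**Lemma 3.** Let $n\in H$ and let $U$ be a vector space over any field. If elements of $\mathrm{Sub}(U)$ satisfy all equations of $S_n$ except possibly (T), then $a_1=a_2=a_3=0$. Hence $S_n$ has no solution in $\mathrm{Sub}(U)$ when $U\ne0$.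

**Proof.** Write $A_i,E,Z_i,P_q,K$ for the values of $a_i,e,z_i,p_q,k$.

**Step 1.** To turn elements into maps, apply Lemma 1(a) to (E1) and (E2): $g=\Gamma(\gamma)$, $u=\Gamma(\mu)$, $v=\Gamma(\nu)$ with $\gamma:A_1\to A_2$ bijective and $\mu,\nu:A_1\to A_2$ injective (the kernel is $w\cap A_1=0$). Likewise $g'=\Gamma(\gamma')$, $u'=\Gamma(\mu')$, $v'=\Gamma(\nu')$ with injective maps $A_2\to A_3$, and $\gamma'$ is bijective. Put $X=\gamma^{-1}\mu$ and $Y=\gamma^{-1}\nu$, injective endomorphisms of $A_1$. By (1) and (2), for $P\le A_1$,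
$$\mathrm{up}_u(P)=X(P),\quad\mathrm{dn}_u(P)=X^{-1}(P),\quad\mathrm{up}_v(P)=Y(P),\quad\mathrm{dn}_v(P)=Y^{-1}(P).$$

**Step 2.** To see that $X$ and $Y$ commute, read (E3) with Lemma 1(c):
$$\mu'\gamma=\gamma'\mu,\qquad\nu'\gamma=\gamma'\nu,\qquad\nu'\mu=\mu'\nu .$$
Since $\mu=\gamma X$ and $\nu=\gamma Y$, the first two give $\mu'=\gamma'\gamma X\gamma^{-1}$ and $\nu'=\gamma'\gamma Y\gamma^{-1}$. Then $\nu'\mu=\gamma'\gamma YX$ and $\mu'\nu=\gamma'\gamma XY$. The third equation and the injectivity of $\gamma'\gamma$ give $XY=YX$.

**Step 3.** To follow the computation, we claim: if $M$ reaches $(q,a,b)$ from $(q_0,n,0)$, then $X^aY^bE\le P_q$. The proof is by induction on the number of steps. At the start, $X^nE\le P_{q_0}$ is the first line of (E5). Now suppose the claim holds for $(q,a,b)$ with $q\ne h$, and consider the instruction at $q$.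

- $I(1,q')$: $X^{a+1}Y^bE=X(X^aY^bE)\le X(P_q)\le P_{q'}$.
- $I(2,q')$: $X^aY^{b+1}E=Y(X^aY^bE)\le Y(P_q)\le P_{q'}$, using $XY=YX$.
- $D(1,q',q'')$ with $a=0$: from $E\le Z_1$ and $Y(Z_1)\le Z_1$ we get $Y^bE\le Z_1$. So $Y^bE\le P_q\cap Z_1\le P_{q'}$, and the next configuration is $(q',0,b)$.
- $D(1,q',q'')$ with $a>0$: $X(X^{a-1}Y^bE)\le P_q$, so $X^{a-1}Y^bE\le X^{-1}(P_q)\le P_{q''}$.
- $D(2,q',q'')$ with $b=0$: from $E\le Z_2$ and $X(Z_2)\le Z_2$ we get $X^aE\le P_q\cap Z_2\le P_{q'}$.
- $D(2,q',q'')$ with $b>0$: by commutativity $Y(X^aY^{b-1}E)=X^aY^bE\le P_q$, so $X^aY^{b-1}E\le Y^{-1}(P_q)\le P_{q''}$.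

**Step 4.** To conclude $E=0$: since $n\in H$, some $(h,a,b)$ is reached, so $X^aY^bE\le P_h=0$, and $X,Y$ are injective.

**Step 5.** To spread the zero, use (E6). As $E=0$, we have $(e\vee g)\wedge a_2=\Gamma(\gamma)\cap A_2=0$, so $(K+A_1)\cap A_2=0$. Take $x\in K\le A_1+A_2$ and write $x=y+y'$ with $y\in A_1$, $y'\in A_2$. Then $y'=x-y\in(K+A_1)\cap A_2=0$, so $x\in A_1$. Thus $K\le A_1$, and $K=K\cap A_1=0$. Now $A_2=K+A_2=A_1+A_2$, so $A_1\le A_2$ and $A_1=A_1\cap A_2=0$. Finally $A_2=\gamma(A_1)=0$ and $A_3=\gamma'(A_2)=0$. If (T) also holds, then $U=A_1+A_2+A_3=0$. $\square$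

## 8. Not halting gives a solution by c.e. subspaces

**Lemma 4.** If $n\notin H$, then $S_n$ has a solution in $\mathcal L(V_\infty)$, hence in $\mathcal L^*(V_\infty)$.

**Proof.** **Step 1.** To define the solution, index a computable basis of $V_\infty$ as $b^i_{rst}$ with $i\in\{1,2,3\}$ and $r,s,t\in\mathbb N$ (we write $b^i_{r,s,t}$ when an index is compound), and fix a computable bijection $\langle\cdot\rangle:\mathbb N^3\to\mathbb N$. Call $(q,r,s)$ reachable if $M$ reaches it from $(q_0,n,0)$. Put $A_i=\operatorname{span}\{b^i_{rst}\}$ and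
$$g=\operatorname{span}\{b^1_{rst}-b^2_{rst}\},\quad u=\operatorname{span}\{b^1_{rst}-b^2_{r+1,s,t}\},\quad v=\operatorname{span}\{b^1_{rst}-b^2_{r,s+1,t}\},$$
with $g',u',v'$ the same but with superscripts $2,3$ in place of $1,2$; further
$$E=\operatorname{span}\{b^1_{00t}\},\quad Z_1=\operatorname{span}\{b^1_{0st}\},\quad Z_2=\operatorname{span}\{b^1_{r0t}\},$$
$$P_q=\operatorname{span}\{b^1_{rst}:(q,r,s)\text{ reachable}\},\qquad K=\operatorname{span}\{b^1_{rst}-b^2_{0,0,\langle r,s,t\rangle}\}.$$
The set of reachable configurations is c.e., so all these are spans of c.e. sets and hence c.e. subspaces.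

**Step 2.** To check (E1)–(E4): (E1) and (T) are clear. The elements $g,u,v,g',u',v'$ are graphs of injective maps, those of $g,g'$ bijective, so (E2) holds by Lemma 1(a). The operators on $A_1$ are $Xb^1_{rst}=b^1_{r+1,s,t}$ and $Yb^1_{rst}=b^1_{r,s+1,t}$. For (E3), both sides of the three equations are, by Lemma 1(c), the graphs of the maps sending $b^1_{rst}$ to $b^3_{r+1,s,t}$, to $b^3_{r,s+1,t}$ and to $b^3_{r+1,s+1,t}$ respectively. By (1) and (2), $\mathrm{up}$ and $\mathrm{dn}$ are images and preimages under $X$ and $Y$. So (E4) says $E\le Z_1,Z_2$, $Y(Z_1)=\operatorname{span}\{b^1_{0,s+1,t}\}\le Z_1$ and $X(Z_2)=\operatorname{span}\{b^1_{r+1,0,t}\}\le Z_2$, besides the containments in $A_1$.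

**Step 3.** To check (E5), note that $X^nE=\operatorname{span}\{b^1_{n0t}\}\le P_{q_0}$, since $(q_0,n,0)$ is reachable, and that $P_h=0$ because $n\notin H$. The remaining subspaces are spanned by subsets of one basis, so intersections correspond to intersections of index sets; and $X,Y$ map basis vectors injectively to basis vectors, so preimages correspond to preimages of index sets. Hence
$$X(P_q)=\operatorname{span}\{b^1_{r+1,s,t}:(q,r,s)\text{ reachable}\},\qquad P_q\cap Z_1=\operatorname{span}\{b^1_{0st}:(q,0,s)\text{ reachable}\},$$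
$$X^{-1}(P_q)=\operatorname{span}\{b^1_{rst}:(q,r+1,s)\text{ reachable}\},$$
and similarly
$$Y(P_q)=\operatorname{span}\{b^1_{r,s+1,t}:(q,r,s)\text{ reachable}\},\qquad P_q\cap Z_2=\operatorname{span}\{b^1_{r0t}:(q,r,0)\text{ reachable}\},$$
$$Y^{-1}(P_q)=\operatorname{span}\{b^1_{rst}:(q,r,s+1)\text{ reachable}\}.$$
The inclusions in (E5) now say exactly that the set of reachable configurations is closed under the step function. For instance, for $D(1,q',q'')$: if $(q,0,s)$ is reachable, so is $(q',0,s)$; if $(q,r+1,s)$ is reachable, so is $(q'',r,s)$.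

**Step 4.** To check (E6): $K=\Gamma(\kappa)$ for the injective map $\kappa:A_1\to A_2$ with $b^1_{rst}\mapsto b^2_{0,0,\langle r,s,t\rangle}$. This gives the first three equations by Lemma 1(a). By Lemma 1(b), $(K+A_1)\cap A_2=\kappa(A_1)=\operatorname{span}\{b^2_{00t}\}=\gamma(E)=(E+g)\cap A_2$. This is where the copies $t$ are needed.

So $S_n$ is solvable in $\mathcal L(V_\infty)$. Since $\mathcal L^*(V_\infty)$ is a homomorphic image of it as a bounded lattice, and homomorphisms preserve solutions of equations, $S_n$ is solvable in $\mathcal L^*(V_\infty)$. $\square$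

## 9. Theorem 1, and other lattices with the same systems

**Proof of Theorem 1.** If $n\in H$ and $S_n$ had a solution in $\mathcal L^*(V_\infty)$, then Lemma 2 would give one in $\mathrm{Sub}(U)$ with $U\neq0$, contradicting Lemma 3. If $n\notin H$, then $S_n$ is solvable in $\mathcal L^*(V_\infty)$ by Lemma 4. So $S_n$ is solvable in $\mathcal L^*(V_\infty)$ iff $n\notin H$, and the set of such $n$ is not computable. In $\forall\exists$ form: the sentence
$$\forall\bar x\,\exists y\,\Big(\neg\bigwedge S_n(\bar x)\ \wedge\ y=y\Big)$$
holds in $\mathcal L^*(V_\infty)$ iff $n\in H$, and it is computed from $n$. Hence the $\forall\exists$-theory is undecidable, and so already are the $\forall$-theory, equivalently the $\exists$-theory, and even its pp part, for every computable field $F$. $\square$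

**Proof of Theorem 2(b).** Let $L$ be as in the statement. If $n\in H$, a solution in $L$ would give one in $\mathrm{Sub}(U)$, where $U\ne0$ because $0\ne1$ in $L$ and the embedding preserves $0,1$; this contradicts Lemma 3, which allows any field. If $n\notin H$, push the solution of Lemma 4 along $\mathcal L(V_\infty)\to L$. So $S_n$ is solvable in $L$ iff $n\notin H$. The lattice $\mathcal L(V_\infty)$ is such an $L$, with the inclusion into $\mathrm{Sub}(V_\infty)$ and the identity map. $\square$

## 10. Five variables: a ladder of blocks cut out by $a,b,c,d$, and one element $s$ for the data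

To prove Theorem 2(a) we compress all the variables into five. Four of them, $a,b,c,d$, will determine by lattice terms a long chain of isomorphic blocks $f_1,\dots,f_m$ with identifications between neighbors. The fifth, $s$, stores the data in separate blocks, from where they are transported to $f_1,f_2,f_3$.

**The terms.** Let $m=2\ell\ge12+|Q|$ and put
$$\mathrm{sh}(t)=(((t\vee d)\wedge b)\vee c)\wedge a,\qquad\mathrm{bk}(t)=(((t\vee c)\wedge b)\vee d)\wedge a,$$
$$\hat a_j=\mathrm{sh}^{j-1}(a)\wedge\mathrm{bk}^{\ell-j}(a),\qquad\hat b_j=(\hat a_j\vee c)\wedge b\qquad(1\le j\le\ell),$$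
$$\hat c_j=c\wedge(\hat a_j\vee\hat b_j)\ (j\le\ell),\qquad\hat d_j=d\wedge(\hat a_j\vee\hat b_{j+1})\ (j<\ell).$$
Arrange them as a ladder:
$$(f_1,f_2,f_3,f_4,\dots,f_m)=(\hat b_1,\hat a_1,\hat b_2,\hat a_2,\dots,\hat b_\ell,\hat a_\ell),\qquad(l_{1,2},l_{2,3},l_{3,4},\dots,l_{m-1,m})=(\hat c_1,\hat d_1,\hat c_2,\dots,\hat c_\ell),$$
and define links between distant blocks by $l_{i,j+1}=(l_{i,j}\vee l_{j,j+1})\wedge(f_i\vee f_{j+1})$ for $i<j$. For a term $\rho$, for $(i,j)\in\{(1,2),(2,3)\}$ and for $x,y\ge4$, put
$$\mathrm{tr}^{x,y}_{i,j}(\rho)=\big(((l_{i,x}\vee\rho)\wedge(f_i\vee f_y))\vee l_{j,y}\big)\wedge(f_i\vee f_j).$$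
Now replace the variables of $S_n$ by terms as follows. Put $a_i:=f_i$ for $i\le3$, $g:=l_{1,2}$, $g':=l_{2,3}$. With $\rho_4=s\wedge(f_4\vee f_5)$, $\rho_6=s\wedge(f_6\vee f_7)$, $\rho_8=s\wedge(f_8\vee f_9)$, put
$$u:=\mathrm{tr}^{4,5}_{1,2}(\rho_4),\quad u':=\mathrm{tr}^{4,5}_{2,3}(\rho_4),\quad v:=\mathrm{tr}^{6,7}_{1,2}(\rho_6),\quad v':=\mathrm{tr}^{6,7}_{2,3}(\rho_6),\quad k:=\mathrm{tr}^{8,9}_{1,2}(\rho_8).$$
Finally $e:=((s\wedge f_{10})\vee l_{1,10})\wedge f_1$, and $z_1,z_2$ and the $p_q$ are defined in the same way with $f_{11}$, $f_{12}$ and $f_{i_q}$ in place of $f_{10}$, where the $i_q\in\{13,\dots,12+|Q|\}$ are distinct.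

Let $S_n'$ consist of $S_n$ without (T), under this substitution, together with
$$f_1\vee\dots\vee f_m=1;\qquad l_{i,i+1}\le f_i\vee f_{i+1},\quad l_{i,i+1}\wedge f_{i+1}=0,\quad f_{i+1}\le f_i\vee l_{i,i+1}\quad(1\le i<m).\tag{3}$$
This is a finite system in $a,b,c,d,s$, computable from $n$.

**Step 1: $n\in H$ implies that $S_n'$ is unsolvable in $\mathrm{Sub}(U)$ for $U\neq0$.** Here (3) spreads the collapse along the ladder. By Lemma 3, which did not need (T), a solution satisfies $f_1=0$. Suppose $f_i=0$. Then $l_{i,i+1}\le f_{i+1}$, so $l_{i,i+1}=l_{i,i+1}\wedge f_{i+1}=0$, and $f_{i+1}\le f_i\vee l_{i,i+1}=0$. Hence all $f_i=0$, so $U=f_1+\dots+f_m=0$. By Lemma 2 there is no solution of $S_n'$ in $\mathcal L^*(V_\infty)$.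

**Step 2: the subspaces $a,b,c,d$ for $n\notin H$.** Now we build an intended solution. Let $W$ be a space with basis $\{b_{rst}\}$, and split a computable basis of $V_\infty$ so that
$$V_\infty=\bigoplus_{j\le\ell}\alpha_j(W)\oplus\bigoplus_{j\le\ell}\beta_j(W)$$
with computable injective linear maps $\alpha_j,\beta_j$. Put $a=\sum_j\alpha_j(W)$, $b=\sum_j\beta_j(W)$ and, with $w_j\in W$ arbitrary,
$$c=\Big\{\sum_{j\le\ell}(\alpha_j(w_j)-\beta_j(w_j))\Big\},\qquad d=\Big\{\sum_{j<\ell}(\alpha_j(w_j)-\beta_{j+1}(w_j))\Big\}.$$
So $c=\Gamma(\gamma)$ for the bijection $\gamma:a\to b$, $\alpha_j(w)\mapsto\beta_j(w)$, and $d=\{x-\delta(x):x\in\operatorname{dom}\delta\}$ for the injective map $\delta$ with domain $\sum_{j<\ell}\alpha_j(W)$ and $\delta(\alpha_j(w))=\beta_{j+1}(w)$. Let $\theta=\gamma^{-1}\delta$: it has the same domain, and $\theta(\alpha_j(w))=\alpha_{j+1}(w)$.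

**Step 3: the terms find the blocks.** Let $P\le a$. For $p\in P$ and $x\in\operatorname{dom}\delta$, $p+x-\delta(x)\in b$ iff $x=-p$, with value $\delta(p)$; so $(P+d)\cap b=\delta(P\cap\operatorname{dom}\delta)$. For $y\in b$, $y+x-\delta(x)\in a$ iff $y=\delta(x)$, with value $x$; so $(Q'+d)\cap a=\delta^{-1}(Q')$ for $Q'\le b$. With Lemma 1(b) for $c$ we get
$$\mathrm{sh}(P)=\theta(P\cap\operatorname{dom}\theta),\qquad\mathrm{bk}(P)=\theta^{-1}(P).$$
Thus $\mathrm{sh}$ takes $\sum_{i\ge j}\alpha_i(W)$ to $\sum_{i\ge j+1}\alpha_i(W)$, and $\mathrm{bk}$ takes $\sum_{i\le j}\alpha_i(W)$ to $\sum_{i\le j-1}\alpha_i(W)$. Starting from $a$,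
$$\mathrm{sh}^{j-1}(a)=\sum_{i\ge j}\alpha_i(W),\qquad\mathrm{bk}^{\ell-j}(a)=\sum_{i\le j}\alpha_i(W),\qquad\hat a_j=\alpha_j(W).$$
(For $\ell=2$: $\mathrm{sh}(a)=\alpha_2(W)$ and $\mathrm{bk}(a)=\alpha_1(W)$.) Then $\hat b_j=\gamma(\hat a_j)=\beta_j(W)$. An element of $c$ lies in $\alpha_j(W)+\beta_j(W)$ iff $w_i=0$ for all $i\ne j$, and an element of $d$ lies in $\alpha_j(W)+\beta_{j+1}(W)$ iff $w_i=0$ for all $i\neq j$. So $\hat c_j=\{\alpha_j(w)-\beta_j(w)\}$ and $\hat d_j=\{\alpha_j(w)-\beta_{j+1}(w)\}$.

Write $\phi_{2j-1}=\beta_j$ and $\phi_{2j}=\alpha_j$. Then $f_i=\phi_i(W)$, these blocks are independent, and $l_{i,i+1}=\{\phi_i(w)-\phi_{i+1}(w)\}$ (the sign does not matter for a subspace). By Lemma 1(c) and induction on $j$, $l_{i,j}=\{\phi_i(w)-\phi_j(w)\}$ for all $i<j$. The equations (3) hold: the blocks sum to $V_\infty$, the next two conditions are clear, and $\phi_{i+1}(w)=\phi_i(w)-(\phi_i(w)-\phi_{i+1}(w))$.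

**Step 4: the element $s$.** To store the data, let $Xb_{rst}=b_{r+1,s,t}$, $Yb_{rst}=b_{r,s+1,t}$, $\kappa b_{rst}=b_{0,0,\langle r,s,t\rangle}$ on $W$, and let $E,Z_1,Z_2,P_q\le W$ be as in Lemma 4 with superscripts dropped. Put
$$s=\{\phi_4(w)-\phi_5(Xw)\}+\{\phi_6(w)-\phi_7(Yw)\}+\{\phi_8(w)-\phi_9(\kappa w)\}+\phi_{10}(E)+\phi_{11}(Z_1)+\phi_{12}(Z_2)+\sum_q\phi_{i_q}(P_q).$$
All five subspaces are spans of c.e. sets. The summands of $s$ lie in disjoint groups of blocks, so an element of $s$ that lies in one group has zero components in the others. Hence $\rho_4=s\wedge(f_4\vee f_5)=\{\phi_4(w)-\phi_5(Xw)\}$, $s\wedge f_{10}=\phi_{10}(E)$, and so on.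

**Step 5: transport.** We evaluate $\mathrm{tr}^{4,5}_{i,j}(\rho_4)$ for $(i,j)=(1,2)$ or $(2,3)$. The element $l_{i,4}$ is the graph of $\phi_i(w)\mapsto\phi_4(w)$ and $\rho_4$ is the graph of $\phi_4(w)\mapsto\phi_5(Xw)$. By Lemma 1(c) the inner part is $\{\phi_i(w)-\phi_5(Xw)\}$. The link $l_{j,5}$ is the graph of a bijection, hence also of the inverse $\phi_5(w)\mapsto\phi_j(w)$; a second use of Lemma 1(c) gives $\{\phi_i(w)-\phi_j(Xw)\}$. So
$$u=\{\phi_1(w)-\phi_2(Xw)\},\qquad u'=\{\phi_2(w)-\phi_3(Xw)\},$$
and in the same way $v,v'$ with $Y$, and $k=\{\phi_1(w)-\phi_2(\kappa w)\}$. By Lemma 1(b), $e=(\phi_{10}(E)+l_{1,10})\cap f_1=\phi_1(E)$, and likewise $z_i=\phi_1(Z_i)$, $p_q=\phi_1(P_q)$. Writing $b^i_{rst}=\phi_i(b_{rst})$ for $i\le3$, this is exactly the configuration of Lemma 4 inside $f_1+f_2+f_3$. The equations of $S_n$ other than (T) involve only elements below $f_1\vee f_2\vee f_3$, so the verification in Lemma 4 applies. Thus $S_n'$ is solvable in $\mathcal L(V_\infty)$, hence in $\mathcal L^*(V_\infty)$.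

So $S_n'$ is solvable in $\mathcal L^*(V_\infty)$ iff $n\notin H$, which proves Theorem 2(a). The argument for Theorem 2(b) in Section 9 applies verbatim to the systems $S_n'$, with Steps 1 and 2–5 in place of Lemmas 3 and 4. $\square$

## 11. Positive universal sentences and linear algebra over the prime field

We prove Theorem 3(a). An equation is a conjunction of two inequalities, so $\psi$ can be rewritten as a conjunction of disjunctions of inequalities, and $\forall$ distributes over conjunctions. It therefore suffices to decide sentences $\forall\bar x\bigvee_{i\le r}(s_i\le t_i)$.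

**Lemma 5.** Such a sentence holds in $\mathcal L^*(V_\infty)$ iff $\forall\bar x\,(s_i\le t_i)$ holds there for some $i\le r$.

**Proof.** "If" is clear. For "only if" we combine counterexamples by a direct sum. Suppose that for each $i\le r$ the inequality $s_i\le t_i$ fails at the classes of c.e. subspaces $\bar X^i$, that is, $s_i(\bar X^i)/(s_i(\bar X^i)\cap t_i(\bar X^i))$ is infinite-dimensional. Split a computable basis into $r$ infinite computable parts to get computable embeddings $\varphi_i$ of $V_\infty$ with $V_\infty=\bigoplus_{i\le r}\varphi_i(V_\infty)$. Put $X_j=\bigoplus_i\varphi_i(X^i_j)$, a c.e. subspace. Sums and intersections of subspaces of this form are computed componentwise, and so are $0$ and $1=\bigoplus_i\varphi_i(V_\infty)$; hence every term $t$ satisfies $t(\bar X)=\bigoplus_i\varphi_i(t(\bar X^i))$. So for each $i$ the space $s_i(\bar X)/(s_i(\bar X)\cap t_i(\bar X))$ has an infinite-dimensional direct summand, coming from component $i$. All $r$ inequalities fail at $\bar X$. $\square$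

For one inequality $s\le t$, we construct the most general situation in which a vector lies in $s(\bar X)$. For every node $\sigma$ of the syntax tree of $s$ introduce a symbol $\nu_\sigma$. Let $D$ be the $F$-space generated by these symbols subject to the relations
$$\nu_\sigma=\nu_\tau+\nu_\rho\ \text{ if }\sigma=\tau\vee\rho;\qquad\nu_\sigma=\nu_\tau=\nu_\rho\ \text{ if }\sigma=\tau\wedge\rho;\qquad\nu_\sigma=0\ \text{ if }\sigma\text{ is the constant }0.$$
Let $X_j\le D$ be spanned by the $\nu_\sigma$ for leaves $\sigma$ labelled $x_j$, and let $v=\nu_s$ be the symbol of the root.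

*Example.* For $s=x\wedge(y\vee z)$ the relations give $v=\nu_x=\nu_y+\nu_z$. So $D$ has basis $\nu_y,\nu_z$, and the three variables are interpreted by the lines through $\nu_y+\nu_z$, $\nu_y$, $\nu_z$. For $t=(x\wedge y)\vee(x\wedge z)$ we get $t(\bar X)=0\not\ni v$. For $s=x\wedge(y\vee(x\wedge z))$ and the same $t$, the leaf $x$ occurs twice, with $\nu_{x,1}=\nu_y+\nu_{x,2}$ and $\nu_{x,2}=\nu_z$. Now $x$ is interpreted by all of $D$ and $t(\bar X)=D\ni v$. The next lemma says that the distributive law fails and the modular law holds.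

**Lemma 6.** The inequality $s\le t$ is valid in $\mathcal L^*(V_\infty)$ iff $v\in t(\bar X)$.

**Proof.** **Step 1.** To see that $v\in s(\bar X)$, show $\nu_\sigma\in\sigma(\bar X)$ by induction on $\sigma$. For leaves: $\nu_\sigma\in X_j$ for a leaf $x_j$, $\nu_\sigma=0$ for a leaf $0$, and $\nu_\sigma\in D$ for a leaf $1$. For $\sigma=\tau\vee\rho$, $\nu_\sigma=\nu_\tau+\nu_\rho\in\tau(\bar X)+\rho(\bar X)$. For $\sigma=\tau\wedge\rho$, $\nu_\sigma=\nu_\tau=\nu_\rho$ lies in both.

**Step 2.** Universality: let $\bar Y$ be subspaces of an $F$-space $U$ and $y\in s(\bar Y)$. We claim that there is a linear $\varphi:D\to U$ with $\varphi(v)=y$ and $\varphi(X_j)\le Y_j$. Going down the tree from $y_s=y$, choose $y_\sigma\in\sigma(\bar Y)$: if $\sigma=\tau\vee\rho$, write $y_\sigma=y_\tau+y_\rho$ with $y_\tau\in\tau(\bar Y)$, $y_\rho\in\rho(\bar Y)$; if $\sigma=\tau\wedge\rho$, put $y_\tau=y_\rho=y_\sigma$. At a leaf $0$ we have $y_\sigma=0$. So the $y_\sigma$ satisfy the relations, $\nu_\sigma\mapsto y_\sigma$ defines $\varphi$, and at a leaf $x_j$ we have $y_\sigma\in Y_j$.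

**Step 3.** If $v\in t(\bar X)$, then $s\le t$ is valid. Indeed, with $\varphi$ as in Step 2, $\varphi(t(\bar X))\le t(\bar Y)$ by induction on terms, since $\varphi(0)=0$, $\varphi(D)\le U$, $\varphi(P+P')=\varphi(P)+\varphi(P')$ and $\varphi(P\cap P')\le\varphi(P)\cap\varphi(P')$. So $y=\varphi(v)\in t(\bar Y)$. Thus $s\le t$ holds in $\mathrm{Sub}(U)$ for every $F$-space $U$, and by Lemma 2 it holds in $\mathcal L^*(V_\infty)$.

**Step 4.** If $v\notin t(\bar X)$, then $s\le t$ fails. Here we multiply the finite counterexample by infinity. Since $v\ne0$, $D$ is nonzero and finite-dimensional. Index a computable basis of $V_\infty$ by (basis of $D$)$\times\omega$; this is a computable isomorphism of $V_\infty$ with $D\otimes F^{(\omega)}$, a direct sum of countably many copies of $D$. Put $Y_j=X_j\otimes F^{(\omega)}$, the sum of the copies of $X_j$; it is c.e., being spanned by the copies of a finite basis of $X_j$. Terms evaluate in each copy separately, so $t(\bar Y)=t(\bar X)\otimes F^{(\omega)}$, and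
$$s(\bar Y)/(s(\bar Y)\cap t(\bar Y))\cong\big(s(\bar X)/(s(\bar X)\cap t(\bar X))\big)\otimes F^{(\omega)} .$$
The first factor is nonzero, because $v\in s(\bar X)\setminus t(\bar X)$ by Step 1. So the quotient is infinite-dimensional and $s\le t$ fails in $\mathcal L^*(V_\infty)$. $\square$

**Proof of Theorem 3(a).** By Lemmas 5 and 6 it remains to decide whether $v\in t(\bar X)$. To reduce to the prime field $F_0$ ($\mathbb Q$ or $\mathbb F_p$), note that the relations defining $D$ have coefficients $0,\pm1$. Let $D_0,\bar X_0,v_0$ be the same objects built over $F_0$. Then $D=F\otimes_{F_0}D_0$, $X_j=F\otimes X_{0,j}$ and $v=1\otimes v_0$. Choose an $F_0$-basis $(\epsilon_i)$ of $F$ that contains $1$. Each element of $D$ is uniquely a finite sum $\sum\epsilon_i\otimes d_i$ with $d_i\in D_0$, and for $P\le D_0$ the space $F\otimes P$ consists of those sums with all $d_i\in P$. Hence $F\otimes(P+P')=F\otimes P+F\otimes P'$, $F\otimes(P\cap P')=(F\otimes P)\cap(F\otimes P')$, and $1\otimes d\in F\otimes P$ iff $d\in P$. By induction $t(\bar X)=F\otimes t(\bar X_0)$, so $v\in t(\bar X)$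 iff $v_0\in t(\bar X_0)$. The last condition is decided by Gaussian elimination over $F_0$ and depends only on $\operatorname{char}F$. An identity is a positive universal sentence, so the equational theory is decidable. $\square$

## 12. Three variables and the free modular lattice

**Proof of Theorem 3(b).** **Step 1.** To bound the number of terms: $\mathcal L(V_\infty)$ is a sublattice of $\mathrm{Sub}(V_\infty)$, hence modular. Modularity is an identity, $x\wedge(y\vee(x\wedge z))=(x\wedge y)\vee(x\wedge z)$, so it passes to the quotient $\mathcal L^*(V_\infty)$. By Dedekind's theorem the free modular lattice on three generators $x,y,z$ is finite with $28$ elements. Fix its operation tables and a representing term for each element. A term in $x,y,z,0,1$ reduces, by $p\wedge0=0$, $p\vee0=p$, $p\wedge1=p$, $p\vee1=1$ and commutativity, to $0$, to $1$, or to a constant-free term. A constant-free term is evaluated in the $28$-element lattice, and it equals the representing term of its value in every modular lattice. So every term in three variables is effectively equal, in all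 bounded modular lattices, to one of a fixed list of $30$ terms.

**Step 2.** To bound the number of sentences: take a prenex sentence with at most three variables. If a variable is quantified more than once, only its innermost quantifier matters, and the others can be deleted since the lattice is nonempty. Rename the variables in the order of the prefix to $x,y,z$. By Step 1 each equation in the matrix can be replaced by one of the at most $30^2$ equations between terms in the list. The matrix is then a Boolean combination of at most $900$ fixed formulas, and up to propositional equivalence there are finitely many of these; there are also finitely many prefixes. So every such sentence is effectively equivalent in $\mathcal L^*(V_\infty)$ to one of a fixed finite list of sentences. Their truth values form a finite table, and the algorithm looks up the answer. $\square$
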